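
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Affine group schemes over the dual numbers that do not embed in $\mathrm{GL}_n$}

\begin{abstract}
Let $k$ be a field and $A=k[\epsilon]/(\epsilon^2)$. We construct, for every $k$, an affine group scheme of finite type over $A$ that is not isomorphic to a closed subgroup scheme of any $\mathrm{GL}_{n,A}$. The example is not flat over $A$. If $k$ has characteristic $0$, there are even smooth examples with connected fibers: certain central extensions by $\mathbb G_m$ attached to $2$-cocycles. If $k$ has characteristic $p\ge 3$, all central extensions of this kind do embed in some $\mathrm{GL}_{n,A}$.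
\end{abstract}


\section{The question and the answer}

Let $k$ be a field. A group scheme $G$ of finite type over $k$ is affine if and only if it \emph{embeds} in some $\mathrm{GL}_{n,k}$, $n\ge 0$; that is, there is a homomorphism $G\to\mathrm{GL}_{n,k}$ that is a closed immersion. To embed an affine $G$, one takes a finite-dimensional subspace of $\mathcal O(G)$ that is stable under translations and contains generators of the algebra, and lets $G$ act on it. Does this persist when the field is thickened to first order?

\begin{question}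
Let $A=k[\epsilon]/(\epsilon^2)$. Does every affine group scheme $G$ of finite type over $A$ embed in some $\mathrm{GL}_{n,A}$, by a homomorphism of $A$-group schemes that is a closed immersion?
\end{question}

The question is posed in \cite{RPV}. The argument over $k$ does not carry over as it stands, because a finitely generated translation-stable submodule of $\mathcal O(G)$ need not be free over $A$: already the submodule $\epsilon A$ of the constants is stable and not free. We show that the answer is no, for every field~$k$.

The mechanism is simple. Suppose that $G$ contains two one-parameter subgroups $x(a)$, $y(b)$ and a central $\mathbb G_m$ such that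
\[
x(a)\,y(b)=(1+\epsilon ab)\cdot y(b)\,x(a),\qquad 1+\epsilon ab\in\mathbb G_m .
\]
Modulo $\epsilon$ the two subgroups commute. In a representation of rank $n$ in which the central $\mathbb G_m$ acts by $t\mapsto t^i$, taking determinants gives $(1+\epsilon ab)^{in}=1$, so $in=0$ in $k$. In characteristic $0$ this forces $i=0$ as soon as $n\ge1$, and the central $\mathbb G_m$ is invisible to all representations. In characteristic $p$ the determinant says nothing when $p$ divides $n$, and for $p\ge3$ the simplest group with such a relation really has representations with $i=1$ (Proposition~\ref{prop:heis}). Our main construction makes the relation harder to satisfy: it enlarges the fiber at $\epsilon=0$, so that $x(a)$ becomes there a root subgroup of $\mathrm{SL}_2$.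

\begin{theorem}\label{thm:main}
For an $A$-algebra $R$ let $G(R)$ be the set
\[
\{(t,g,y)\in R^\times\times\mathrm{SL}_2(R)\times R:\ \epsilon g_{21}=0,\ \epsilon(g_{11}-1)=0,\ \epsilon(g_{22}-1)=0\},
\]
with the product
\[
(t,g,y)(t',g',y')=\bigl(tt'(1+\epsilon g_{12}y'),\,gg',\,y+y'\bigr).
\]
Then $G$ is an affine $A$-group scheme of finite type, not flat over $A$, with central subgroup $Z=\{(t,1,0)\}\cong\mathbb G_{m,A}$. If $i\in\mathbb Z$ is a weight of $Z$ in some representation of $G$ on a free $A$-module of finite rank, then $i=0$ in $k$. Hence every homomorphism $G\to\mathrm{GL}_{n,A}$ is trivial on $Z$ if $\operatorname{char}k=0$, and on $\mu_p\subset Z$ if $\operatorname{char}k=p>0$. In particular $G$ does not embed in any $\mathrm{GL}_{n,A}$.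
\end{theorem}

What can be said about flat groups? Let $H$ be an affine algebraic group over $k$, and let $c\in\mathcal O(H\times H)$ be a normalized $2$-cocycle with values in the trivial module $k$:
\begin{equation}\label{eq:cocycle}
c(h,h')-c(xh,h')+c(x,hh')-c(x,h)=0,\qquad c(e,h)=c(h,e)=0 .
\end{equation}
Let $E_c$ be the scheme $\mathbb G_{m,A}\times_A H_A$ with the product
\begin{equation}\label{eq:Ec}
(t,h)(t',h')=\bigl(tt'(1+\epsilon c(h,h')),\,hh'\bigr).
\end{equation}
It is a flat affine $A$-group scheme of finite type, smooth if $H$ is smooth, with $\mathbb G_{m,A}$ central (see Section~\ref{sec:ext}). By definition, the class $[c]\in H^2(H,k)$ vanishes if and only if there is an $f\in\mathcal O(H)$ with $c(h,h')=f(h)+f(h')-f(hh')$.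

\begin{theorem}\label{thm:char0}
Let $\operatorname{char}k=0$. Then $E_c$ embeds in some $\mathrm{GL}_{n,A}$ if and only if $[c]=0$ in $H^2(H,k)$. In particular the smooth group $\mathbb G_{m}\times\mathbb G_{a}^2$ over $A$ with the product
\[
(t,a,b)(t',a',b')=(tt'(1+\epsilon ab'),\,a+a',\,b+b'),
\]
whose fibers are connected, does not embed in any $\mathrm{GL}_{n,A}$.
\end{theorem}

\begin{theorem}\label{thm:charp}
Let $\operatorname{char}k=p\ge3$. For every affine algebraic group $H$ over $k$ and every normalized $2$-cocycle $c$, the group $E_c$ embeds in some $\mathrm{GL}_{n,A}$.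
\end{theorem}

So for $p\ge3$ the groups $E_c$ give no counterexample. The question as posed does not require flatness, and Theorem~\ref{thm:main} answers it; we do not decide whether every \emph{flat} affine group scheme of finite type over $A$ embeds when $\operatorname{char}k=p>0$.

Section~\ref{sec:prelim} fixes conventions. Section~\ref{sec:heis} treats the group in the last assertion of Theorem~\ref{thm:char0} by hand, over every $k$ of characteristic different from $2$; it contains both the obstruction and the way around it. Section~\ref{sec:main} proves Theorem~\ref{thm:main}, and Section~\ref{sec:ext} proves Theorems~\ref{thm:char0} and~\ref{thm:charp}.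

\section{Weights and first-order parts}\label{sec:prelim}

Throughout, $A=k[\epsilon]/(\epsilon^2)$. A \emph{representation} of an $A$-group scheme $E$ is a homomorphism $E\to\mathrm{GL}(V)$ with $V$ a free $A$-module of finite rank. A closed immersion is a monomorphism, so a homomorphism that is a closed immersion has trivial kernel.

Recall that a representation $V$ of $\mathbb G_{m,A}$ is the direct sum of its weight spaces $V_i$, on which $t$ acts as $t^i$: writing the action of the universal point on $v\in V$ as $\sum_i t^i\pi_i(v)$, multiplicativity says $\pi_i\pi_j=\delta_{ij}\pi_i$, and $t=1$ gives $\sum_i\pi_i=1$. The \emph{weights} of $V$ are the $i$ with $V_i\ne0$.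

\begin{lemma}\label{lem:weights}
Let $E$ be an $A$-group scheme with a central subgroup $Z\cong\mathbb G_{m,A}$, and let $V$ be a representation of $E$. Each weight space $V_i$ of $Z$ is a free $A$-module of finite rank and is stable under $E$.
\end{lemma}

\begin{proof}
$V_i$ is a direct summand of a free module of finite rank, hence projective, hence free because $A$ is local. Let $R$ be an $A$-algebra, $g\in E(R)$, $v\in V_i\otimes_A R$, and write $gv=\sum_j w_j$ with $w_j\in V_j\otimes_A R$. The universal point $t\in Z(R[t^{\pm1}])$ commutes with $g$, so $\sum_j t^jw_j=t(gv)=g(tv)=t^i\sum_j w_j$. Hence $w_j=0$ for $j\ne i$.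
\end{proof}

Let $V$ be a free $A$-module of finite rank, and put $V_0=V/\epsilon V$ and $M=\operatorname{End}_k(V_0)$. We choose a basis of $V$ and use it to write $V=V_0\otimes_kA$. For a $k$-algebra $S$, an automorphism $X$ of $V\otimes_k S$ over $A\otimes_k S$ can then be written uniquely as
\[
X=(1+\epsilon\xi)X_0,\qquad X_0\in\mathrm{GL}(V_0\otimes_k S),\quad \xi\in M\otimes_k S ,
\]
where $X_0$ is the reduction of $X$ modulo $\epsilon$. Since $\epsilon^2=0$,
\begin{equation}\label{eq:compose}
(1+\epsilon\xi)X_0\,(1+\epsilon\eta)Y_0=\bigl(1+\epsilon(\xi+X_0\eta X_0^{-1})\bigr)X_0Y_0 .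
\end{equation}
If $S=k[a]$ is a polynomial ring, we write $M[a]$ for $M\otimes_k S$.

\section{The simplest case: a Heisenberg group}\label{sec:heis}

Let $N$ be the $A$-group $\mathbb G_m\times\mathbb G_a^2$ with the product
\[
(t,a,b)(t',a',b')=(tt'(1+\epsilon ab'),\,a+a',\,b+b').
\]
Associativity holds because $ab'$ is bilinear and $(1+\epsilon v)(1+\epsilon w)=1+\epsilon(v+w)$. The unit is $(1,0,0)$, the inverse of $(t,a,b)$ is $(t^{-1}(1+\epsilon ab),-a,-b)$, and the subgroup $\mathbb G_m=\{(t,0,0)\}$ is central. Put $x(a)=(1,a,0)$ and $y(b)=(1,0,b)$. Then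
\begin{equation}\label{eq:comm}
x(a)\,y(b)=(1+\epsilon ab,\,a,\,b)=(1+\epsilon ab,0,0)\;y(b)\,x(a).
\end{equation}

\begin{proposition}\label{prop:heis}
\textup{(a)} If $N$ has a representation of rank $n$ in which $\mathbb G_m$ acts by the single weight $i$, then $in=0$ in $k$. Consequently, if $\operatorname{char}k=0$, then $N$ does not embed in any $\mathrm{GL}_{n,A}$.

\textup{(b)} If $\operatorname{char}k=p\ge3$, then $N$ has a nonzero representation in which $\mathbb G_m$ acts by the weight~$1$.
\end{proposition}

\begin{proof}
(a) Let $X(a),Y(b)$ be the actions of $x(a),y(b)$. By \eqref{eq:comm}, and since $(1+\epsilon ab)^i=1+i\epsilon ab$,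
\begin{equation}\label{eq:XY}
X(a)Y(b)=(1+i\epsilon ab)\,Y(b)X(a).
\end{equation}
Taking determinants over $A[a,b]$ gives $1=(1+i\epsilon ab)^n=1+in\,\epsilon ab$, so $in=0$ in $k$. If $\operatorname{char}k=0$ and $V$ is any representation, Lemma~\ref{lem:weights} allows us to apply this to each nonzero weight space; so all weights are $0$, and $\mathbb G_m$ lies in the kernel. Hence no homomorphism $N\to\mathrm{GL}_{n,A}$ is a closed immersion.

(b) The model is the following. On functions of $q$ in characteristic $0$, translation $q\mapsto q+\lambda a$ by a scalar multiple of $a$ and multiplication by $e^{bq}$ commute up to the factor $e^{\lambda ab}$, and $e^{\epsilon ab}=1+\epsilon ab$ when $\epsilon^2=0$. We need a version on a module of finite rank. An algebra $k[q]/(q^m)$ admits few translations, but in characteristic $p$ translations by nilpotent elements preserve the relation $q^{p^s}=0$ for large~$s$. To make both the translation and the exponential behave, we split $\epsilon$ into two nilpotent factors, one for each. Let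
\[
A'=k[\tau]/(\tau^6),\qquad \epsilon\mapsto\tau^3,
\]
which is free over $A$ with basis $1,\tau,\tau^2$; choose $s$ with $p^s\ge6$ and put $B=A'[q]/(q^{p^s})$, a free $A$-module of finite rank. After base change to an arbitrary $A$-algebra, let $X(a)$ be the $A'$-algebra map $q\mapsto q+\tau a$, which is well defined since $(q+\tau a)^{p^s}=q^{p^s}+\tau^{p^s}a^{p^s}=0$. Let $Y(b)$ be multiplication by $\exp(\tau^2bq)$, where $\exp(z)=1+z+z^2/2$. On the ideal $\tau^2B$, whose cube is $0$, this exponential turns sums into products. So $X(a+a')=X(a)X(a')$ and $Y(b+b')=Y(b)Y(b')$. For $v\in B$,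
\[
X(a)Y(b)v=\exp\bigl(\tau^2b(q+\tau a)\bigr)X(a)v=\exp(\tau^3ab)\,Y(b)X(a)v=(1+\epsilon ab)\,Y(b)X(a)v,
\]
because $\tau^6=0$. Since $(t,a,b)=(t,0,0)\,y(b)\,x(a)$, we let $(t,a,b)$ act as $t\,Y(b)X(a)$. This is multiplicative:
\[
tY(b)X(a)\;t'Y(b')X(a')=tt'(1+\epsilon ab')\,Y(b+b')X(a+a').\qedhere
\]
\end{proof}

In characteristic $p$ the determinant (at first order, the trace) is too coarse, since the trace of the identity may vanish. To find a finer invariant we look at the whole $\epsilon$-coefficient of \eqref{eq:XY}.

\begin{lemma}\label{lem:firstorder}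
Let $V$ be a free $A$-module of finite rank, let $i\in\mathbb Z$, and let $X(a)=(1+\epsilon\xi(a))X_0(a)$ and $Y(b)=(1+\epsilon\eta(b))Y_0(b)$ be automorphisms of $V\otimes_AA[a]$ and $V\otimes_A A[b]$, with $\xi\in M[a]$ and $\eta\in M[b]$, such that $X_0(a)Y_0(b)=Y_0(b)X_0(a)$. Then \eqref{eq:XY} is equivalent to
\begin{equation}\label{eq:first}
\xi(a)+\bigl(X_0(a)\,\eta(b)\,X_0(a)^{-1}-\eta(b)\bigr)=i\,ab\cdot1+Y_0(b)\,\xi(a)\,Y_0(b)^{-1}\quad\text{in }M[a,b].
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:compose} the left side of \eqref{eq:XY} is $\bigl(1+\epsilon(\xi+X_0\eta X_0^{-1})\bigr)X_0Y_0$, and the right side is $\bigl(1+\epsilon(iab+\eta+Y_0\xi Y_0^{-1})\bigr)Y_0X_0$. Cancel $X_0Y_0=Y_0X_0$.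
\end{proof}

Suppose for a moment that $V\ne0$ and $X_0(a)=1$. Then the bracket in \eqref{eq:first} is $0$, and comparing coefficients of $a$, with $f\in M$ the coefficient of $a$ in $\xi(a)$, we obtain
\[
Y_0(b)\,f\,Y_0(b)^{-1}=f-ib .
\]
This is impossible for $i\ne0$ in $k$, in \emph{every} characteristic. Translating a matrix by a variable scalar changes its characteristic polynomial, even if the trace does not notice:

\begin{lemma}\label{lem:charpoly}
Let $V_0$ be a $k$-vector space of finite dimension $n\ge1$, let $f\in\operatorname{End}_k(V_0)$, $i\in\mathbb Z$, and let $Y_0$ be an automorphism of $V_0\otimes k[b]$ over $k[b]$ with $Y_0fY_0^{-1}=f-ib$. Then $i=0$ in~$k$.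
\end{lemma}

\begin{proof}
Let $P(T)=\det(T-f)\in k[T]$, which is monic of degree $n$. Since conjugate endomorphisms have the same characteristic polynomial, $P(T)=\det(T-f+ib)=P(T+ib)$ in $k[b,T]$. Setting $T=0$ gives $P(ib)=P(0)$ in $k[b]$. As $n\ge1$, the coefficient $i^n$ of $b^n$ on the left must vanish, so $i=0$ in $k$.
\end{proof}

So the representation in Proposition~\ref{prop:heis}(b) exists only because there $X_0(a)$, the translation $q\mapsto q+\tau a$ over $k[\tau]/(\tau^3)$, is not trivial, so that the bracket in \eqref{eq:first} can absorb the term $i\,ab\cdot1$. To obtain a group with no such representation we need to control $X_0$.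

\section{The group with fiber $\mathbb G_m\times\mathrm{SL}_2\times\mathbb G_a$}\label{sec:main}

\subsection*{The group}
Write $u(a)=\begin{pmatrix}1&a\\0&1\end{pmatrix}$. We want to keep the relation \eqref{eq:comm}, but to have $X_0$ come from an action of $\mathrm{SL}_2$ on $V_0$ via $a\mapsto u(a)$. The natural attempt is to replace the coordinate $a$ in the product of $N$ by the entry $g_{12}$ of a matrix $g\in\mathrm{SL}_2$. Associativity then requires $\epsilon(gg')_{12}=\epsilon(g_{12}+g'_{12})$, which fails on $\mathrm{SL}_2$ but holds when $\epsilon g=\epsilon u(g_{12})$ and $\epsilon g'=\epsilon u(g'_{12})$. Imposing this last condition costs nothing at $\epsilon=0$, where it is empty; what it costs is flatness. The result is the group $G$ of Theorem~\ref{thm:main}.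

\begin{lemma}\label{lem:group}
$G$ is an affine $A$-group scheme of finite type, not flat over $A$, and $Z=\{(t,1,0)\}\cong\mathbb G_{m,A}$ is a central subgroup of $G$. The fiber $G_k=G\times_A k$ is the direct product $\mathbb G_m\times\mathrm{SL}_2\times\mathbb G_a$.
\end{lemma}

\begin{proof}
The functor $G$ is represented by
\[
\mathcal O(G)=A[t^{\pm1},g_{11},g_{12},g_{21},g_{22},y]/(\det g-1,\ \epsilon g_{21},\ \epsilon(g_{11}-1),\ \epsilon(g_{22}-1)).
\]
The conditions on $g$ say that $\epsilon g=\epsilon u(g_{12})$. If $g$ and $g'$ satisfy them, then $\epsilon gg'=u(g_{12})\,\epsilon g'=\epsilon u(g_{12}+g'_{12})$; so $gg'$ satisfies them, and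
\begin{equation}\label{eq:additive}
\epsilon(gg')_{12}=\epsilon(g_{12}+g'_{12}).
\end{equation}
The inverse $g^{-1}$, being the adjugate matrix, also satisfies them, and $\epsilon(g^{-1})_{12}=-\epsilon g_{12}$. So the product is defined on $G$. The first coordinates of $\bigl((t,g,y)(t',g',y')\bigr)(t'',g'',y'')$ and $(t,g,y)\bigl((t',g',y')(t'',g'',y'')\bigr)$ are
\[
tt't''\bigl(1+\epsilon(g_{12}y'+(gg')_{12}y'')\bigr)\quad\text{and}\quad tt't''\bigl(1+\epsilon(g'_{12}y''+g_{12}(y'+y''))\bigr),
\]
which agree by \eqref{eq:additive}. The unit is $(1,1,0)$. The inverse of $(t,g,y)$ is $(t^{-1}(1+\epsilon g_{12}y),g^{-1},-y)$: the first coordinate of the product is $(1+\epsilon g_{12}y)(1-\epsilon g_{12}y)=1$ in one order, and $(1+\epsilon g_{12}y)(1+\epsilon(g^{-1})_{12}y)=1$ in the other. Next, $(t,1,0)(t',g',y')=(tt',g',y')=(t',g',y')(t,1,0)$, so $Z$ is a subgroup isomorphic to $\mathbb G_{m,A}$ and is central. Setting $\epsilon=0$ in the conditions and in the product gives the assertion on $G_k$. Finally, in a flat $A$-module the annihilator of $\epsilon$ is the image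 of $\epsilon$; but $\epsilon g_{21}=0$ in $\mathcal O(G)$, while $g_{21}\notin\epsilon\,\mathcal O(G)$ since $g_{21}\ne0$ in $\mathcal O(G_k)$.
\end{proof}

\subsection*{A substitute for the coefficient of $a$}
When $X_0=1$, we read off the coefficient of $a$ in \eqref{eq:first}. Now $X_0(a)$ is the action of $u(a)$ on an $\mathrm{SL}_2$-module, and the bracket in \eqref{eq:first} is $u(a)\cdot\eta-\eta$ for the conjugation action. We need a linear map $r\colon M[a]\to M$ that kills such expressions, still sends $a\cdot1$ to $1$, and commutes with conjugation by $Y_0(b)$.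

The idea is to substitute $a=-1/(xy)$, with new indeterminates $x,y$, and to apply a suitable matrix $s_x$. This turns $u(a)m-m$ into a difference of two Laurent polynomials whose poles lie along different coordinate axes, so that neither contains the monomial $x^{-1}y^{-1}$. Put
\[
s_x=\begin{pmatrix}x&0\\y&x^{-1}\end{pmatrix}\in\mathrm{SL}_2(k[x^{\pm1},y]),\qquad
s_y=\begin{pmatrix}x&-y^{-1}\\y&0\end{pmatrix}\in\mathrm{SL}_2(k[x,y^{\pm1}]).
\]
For any $a$ we have $s_xu(a)=\begin{pmatrix}x&xa\\y&ya+x^{-1}\end{pmatrix}$, so over $k[x^{\pm1},y^{\pm1}]$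
\begin{equation}\label{eq:sxsy}
s_y=s_x\,u\Bigl(-\frac1{xy}\Bigr).
\end{equation}

Let $M$ be a finite-dimensional representation of the group scheme $\mathrm{SL}_2$ over $k$; thus $\mathrm{SL}_2(S)$ acts $S$-linearly on $M\otimes_kS$ for every $k$-algebra $S$, functorially in $S$. Invariant vectors and equivariant maps are understood in this sense: $M^{\mathrm{SL}_2}$ consists of the $m\in M$ fixed by $\mathrm{SL}_2(S)$ for all $S$, and $\operatorname{End}_{\mathrm{SL}_2}(M)$ of the $\varphi\in\operatorname{End}_k(M)$ that commute with $\mathrm{SL}_2(S)$ for all $S$. For $P(a)\in M[a]$ let $r(P)\in M$ be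
\[
r(P)=-\Bigl(\text{the coefficient of }x^{-1}y^{-1}\text{ in }s_x\cdot P\Bigl(-\frac1{xy}\Bigr)\in M\otimes k[x^{\pm1},y^{\pm1}]\Bigr).
\]

\begin{lemma}\label{lem:residue}
The map $r\colon M[a]\to M$ is $k$-linear and has the following properties.
\begin{enumerate}
\item[(i)] If $m\in M^{\mathrm{SL}_2}$, then $r(a\,m)=m$.
\item[(ii)] If $m\in M$, then $r(u(a)m-m)=0$.
\item[(iii)] If $\varphi\in\operatorname{End}_{\mathrm{SL}_2}(M)$, then $r(\varphi P)=\varphi\,r(P)$ for $P\in M[a]$.
\end{enumerate}
The same holds for the $k[b]$-linear extension $r\colon M[a,b]\to M[b]$, with $m\in M^{\mathrm{SL}_2}\otimes k[b]$ in \textup{(i)}, $m\in M[b]$ in \textup{(ii)}, and $\varphi\in\operatorname{End}_{\mathrm{SL}_2}(M)\otimes k[b]$, $P\in M[a,b]$ in \textup{(iii)}.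
\end{lemma}

\begin{proof}
Linearity is clear from the definition. If $m$ is invariant, then $s_x\cdot(-\frac1{xy}m)=-\frac1{xy}m$, which gives (i). For $P(a)=u(a)m-m$, equation \eqref{eq:sxsy} gives
\[
s_x\cdot P\Bigl(-\frac1{xy}\Bigr)=s_ym-s_xm,\qquad s_ym\in M\otimes k[x,y^{\pm1}],\quad s_xm\in M\otimes k[x^{\pm1},y].
\]
Neither term contains $x^{-1}y^{-1}$, which gives (ii). An equivariant $\varphi$, extended linearly, commutes with $s_x$ and with taking coefficients, which gives (iii). The last assertion follows coefficient by coefficient in~$b$.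
\end{proof}

\begin{remark}
If $\mathrm{SL}_2$ acts trivially on $M$, then $r(P)$ is the coefficient of $a$ in $P$. Geometrically, $g\mapsto(g_{11},g_{21})$ identifies $\mathrm{SL}_2/\{u(a)\}$ with the punctured plane, $s_x$ and $s_y$ are sections over $\{x\ne0\}$ and $\{y\ne0\}$, and $-1/(xy)$ is the transition function. Up to sign, $r(P)$ is one coordinate, namely that of $x^{-1}y^{-1}$, of the class of $s_x\cdot P(-\frac1{xy})$ in $M\otimes H^1(\mathbb A^2\setminus\{0\},\mathcal O)$, where by the \v{C}ech description
\[
H^1(\mathbb A^2\setminus\{0\},\mathcal O)=k[x^{\pm1},y^{\pm1}]/(k[x^{\pm1},y]+k[x,y^{\pm1}]).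
\]
\end{remark}

\begin{remark}
In (i) invariance under the group of all $u(a)$ is not enough. In the standard representation $k^2$ the vector $e_1$ is fixed by every $u(a)$, but $a\,e_1=u(a)e_2-e_2$, so $r(a\,e_1)=0$ by~(ii). The vector to which we shall apply (i), the identity endomorphism, is invariant under all of $\mathrm{SL}_2$.
\end{remark}

\subsection*{Proof of Theorem~\ref{thm:main}}
The first assertion is Lemma~\ref{lem:group}. Let $i$ be a weight of $Z$ in a representation of $G$. By Lemma~\ref{lem:weights} we may replace the representation by its weight space, and obtain a representation $V$ of $G$ of rank $n\ge1$ in which $(t,1,0)$ acts as $t^i$. Put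
\[
x(a)=(1,u(a),0),\qquad y(b)=(1,1,b).
\]
These are points of $G$, since $\epsilon u(a)=\epsilon u(u(a)_{12})$. We have $x(a)y(b)=(1+\epsilon ab,u(a),b)$ and $y(b)x(a)=(1,u(a),b)$. So the actions $X(a),Y(b)$ of $x(a),y(b)$ satisfy \eqref{eq:XY}.

Let $V_0=V/\epsilon V$ and $M=\operatorname{End}_k(V_0)$. By Lemma~\ref{lem:group}, $V_0$ is a representation of $\mathbb G_m\times\mathrm{SL}_2\times\mathbb G_a$. So $X_0(a)$ is the action of $u(a)$ for a representation of $\mathrm{SL}_2$, and the action $Y_0(b)$ of $\mathbb G_a$ commutes with $\mathrm{SL}_2$. In particular Lemma~\ref{lem:firstorder} applies. With $\mathrm{SL}_2$ acting on $M$ by conjugation, \eqref{eq:first} reads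
\[
\xi(a)+\bigl(u(a)\cdot\eta(b)-\eta(b)\bigr)=i\,ab\cdot1+Y_0(b)\,\xi(a)\,Y_0(b)^{-1}\quad\text{in }M[a,b].
\]
Apply the $k[b]$-linear map $r$ of Lemma~\ref{lem:residue}, and put $f=r(\xi)\in M$. By (ii), the bracket goes to $0$. By (i), $i\,ab\cdot1$ goes to $ib\cdot1$, because the identity of $V_0$ is $\mathrm{SL}_2$-invariant. Conjugation by $Y_0(b)$, that is, $m\mapsto Y_0(b)\,m\,Y_0(-b)$, lies in $\operatorname{End}_{\mathrm{SL}_2}(M)\otimes k[b]$, because the coefficients of $Y_0(b)$ commute with $\mathrm{SL}_2$; so (iii) gives $r(Y_0\xi Y_0^{-1})=Y_0fY_0^{-1}$. Altogether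
\[
Y_0(b)\,f\,Y_0(b)^{-1}=f-ib ,
\]
and Lemma~\ref{lem:charpoly} yields $i=0$ in $k$.

Hence all weights of $Z$ in all representations are $0$ if $\operatorname{char}k=0$, and divisible by $p$ if $\operatorname{char}k=p$. So $Z$, respectively $\mu_p=\{t\in Z:t^p=1\}$, lies in the kernel of every homomorphism $G\to\mathrm{GL}_{n,A}$. Both $Z$ and $\mu_p$ are nontrivial group schemes (the universal point of $\mu_p$, with values in $A[t]/(t^p-1)$, is not the unit). So no such homomorphism is a monomorphism, and none is a closed immersion. \qed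

\begin{remark}
The theorem is sharp: the common kernel of all representations of $G$ is exactly $Z$ in characteristic $0$ and exactly $\mu_p$ in characteristic $p$. In characteristic $0$ consider $(t,g,y)\mapsto(g,y)\in\mathrm{SL}_2\times\mathbb G_a$, whose kernel is $Z$. In characteristic $p$ consider $(t,g,y)\mapsto(t^p,g,y)\in\mathbb G_m\times\mathrm{SL}_2\times\mathbb G_a$; it is a homomorphism since $(1+\epsilon v)^p=1$, and its kernel is $\mu_p$. Both targets embed in some $\mathrm{GL}_{n,A}$, by block-diagonal matrices.
\end{remark}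

\section{Central extensions given by a cocycle}\label{sec:ext}

Let $H$, $c$ and $E_c$ be as in \eqref{eq:cocycle} and \eqref{eq:Ec}. Associativity of the product on $E_c$ amounts to
\[
c(x,h)+c(xh,h')=c(h,h')+c(x,hh'),
\]
which is \eqref{eq:cocycle}. Since $c$ is normalized, $(1,e)$ is the unit and $(t,e)$ is central. The inverse of $(t,h)$ is $(t^{-1}(1-\epsilon c(h,h^{-1})),h^{-1})$. On the right this is immediate; on the left it uses $c(h^{-1},h)=c(h,h^{-1})$, which is the displayed identity for the triple $(h,h^{-1},h)$ in place of $(x,h,h')$. As a scheme $E_c$ is $(\mathbb G_m\times H)_A$, so it is flat, affine and of finite type, and smooth if $H$ is. The group $N$ of Section~\ref{sec:heis} is $E_c$ for $H=\mathbb G_a^2$ and $c\bigl((a,b),(a',b')\bigr)=ab'$.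

\subsection*{Characteristic $0$: proof of Theorem~\ref{thm:char0}}
Suppose $c(h,h')=f(h)+f(h')-f(hh')$ with $f\in\mathcal O(H)$. Then
\[
(1+\epsilon c(h,h'))(1+\epsilon f(hh'))=(1+\epsilon f(h))(1+\epsilon f(h')),
\]
so $(t,h)\mapsto(t(1+\epsilon f(h)),h)$ is an isomorphism from $E_c$ onto the constant group $(\mathbb G_m\times H)_A$, which embeds because $\mathbb G_m\times H$ embeds over $k$.

Conversely, suppose $E_c$ embeds. The central $\mathbb G_m$ acts nontrivially, so it has a weight $i\ne0$. By Lemma~\ref{lem:weights} its weight space $V$ is a representation of $E_c$, of rank $n\ge1$. Let $X(h)=(1+\epsilon\xi(h))X_0(h)$ be the action of $(1,h)$ for the universal point $h$ of $H$, so that $\xi\in\operatorname{End}(V_0)\otimes\mathcal O(H)$; here $X_0$ is a representation of $H$, as $(E_c)_k=\mathbb G_m\times H$. From $X(h)X(h')=(1+i\epsilon c(h,h'))X(hh')$ and \eqref{eq:compose} we obtain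
\[
\xi(h)+X_0(h)\,\xi(h')\,X_0(h)^{-1}-\xi(hh')=i\,c(h,h')\cdot1 .
\]
Taking traces,
\[
\operatorname{tr}\xi(h)+\operatorname{tr}\xi(h')-\operatorname{tr}\xi(hh')=in\,c(h,h').
\]
Since $\operatorname{char}k=0$, we may divide by $in$, and $[c]=0$. This is the only use of the characteristic.

For $N$ the assertion is Proposition~\ref{prop:heis}(a). It also follows from the criterion: a coboundary $f(h)+f(h')-f(hh')$ on a commutative group is symmetric in $h,h'$, and $ab'$ is not. \qed

\subsection*{Characteristic $p\ge3$: proof of Theorem~\ref{thm:charp}}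
We extend the representation of Proposition~\ref{prop:heis}(b) from $N$ to $E_c$. There $h=(a,b)$ acted by the translation $q\mapsto q+\tau a$ followed by multiplication by $\exp(\tau^2bq)$. If $q$ is viewed as the first coordinate function on $H=\mathbb G_a^2$, then $bq$ is the function $x\mapsto c(x,h)$. For general $H$ we use these functions, on which $H$ acts by translation. Translation by $h$ now does more than add a constant, and only the constant is to be multiplied by $\tau$; so the constants must be split off.

\emph{Step 1: linearizing the cocycle.} Let $H$ act on $\mathcal O(H)$ by $(h\cdot f)(x)=f(xh)$, and let $\varphi(h)$ be the function $\varphi(h)(x)=c(x,h)$. By \eqref{eq:cocycle},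
\begin{equation}\label{eq:phi}
h\cdot\varphi(h')-\varphi(hh')+\varphi(h)=c(h,h')\cdot1 .
\end{equation}
As usual, for $h,h'\in H(R)$ this is an identity of functions with coefficients in $R$. Every finite subset of $\mathcal O(H)$ lies in a finite-dimensional $H$-stable subspace. So there is such a subspace $W$ with $1\in W$ and $c\in W\otimes\mathcal O(H)$; then $\varphi(h)\in R\otimes W$ for $h\in H(R)$. Let $Q=\{f\in W:f(e)=0\}$, so that $W=k1\oplus Q$. Since $c(e,h)=0$, we have $\varphi(h)\in R\otimes Q$. For $q\in Q$ write
\[
h\cdot q=\sigma(h)q+\beta(h,q)\,1,\qquad \sigma(h)q\in R\otimes Q,\qquad \beta(h,q)=(h\cdot q)(e)=q(h),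
\]
and extend both $R$-linearly in $q$. Since the line $k1$ is stable, $\sigma$ is a representation of $H$, on $Q\cong W/k1$. Comparing the components along $1$ in $(hh')\cdot q=h\cdot(h'\cdot q)$, and both components in \eqref{eq:phi}, we get
\begin{align}
\beta(hh',q)&=\beta(h,\sigma(h')q)+\beta(h',q),\label{eq:beta}\\
\varphi(hh')&=\varphi(h)+\sigma(h)\varphi(h'),\label{eq:phi2}\\
\beta(h,\varphi(h'))&=c(h,h').\label{eq:betaphi}
\end{align}

\emph{Step 2: a representation of weight $1$.} As before let $A'=k[\tau]/(\tau^6)$ with $\epsilon\mapsto\tau^3$, free over $A$ with basis $1,\tau,\tau^2$, and choose $s$ with $p^s\ge6$. Let $x_1,\dots,x_d$ be a basis of $Q$, and put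
\[
B=A'\otimes_k\operatorname{Sym}(Q)/(x_1^{p^s},\dots,x_d^{p^s}),
\]
a nonzero free $A$-module of finite rank. For an $A$-algebra $R$ put $R'=A'\otimes_AR$ and $B_R=B\otimes_AR$. Since $p^s$-th powers are additive, $q^{p^s}=0$ in $B_R$ for all $q\in R\otimes_kQ$. For $h\in H(R)$ let $\theta(h)$ be the $R'$-algebra endomorphism of $B_R$ with
\[
\theta(h)q=\sigma(h)q+\tau\,\beta(h,q)\qquad(q\in Q).
\]
It is well defined, because $(\sigma(h)q+\tau\beta(h,q))^{p^s}=(\sigma(h)q)^{p^s}+\tau^{p^s}\beta(h,q)^{p^s}=0$. (In characteristic $0$ there would be no such endomorphism of a truncated polynomial algebra in general: $(q+\tau a)^m$ contains the term $m\tau a\,q^{m-1}$.) By \eqref{eq:beta},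
\[
\theta(h)\theta(h')q=\sigma(h)\sigma(h')q+\tau\beta(h,\sigma(h')q)+\tau\beta(h',q)=\theta(hh')q ,
\]
so $\theta(h)\theta(h')=\theta(hh')$. Also $\theta(e)=1$, and thus each $\theta(h)$ is an automorphism.

The ideal $J=\tau^2B_R$ satisfies $J^3=0$, and $2$ is invertible because $p\ge3$. So $\exp(z)=1+z+z^2/2$ is a homomorphism from $(J,+)$ to $B_R^\times$, and $\theta(h)\exp(z)=\exp(\theta(h)z)$. Put $w(h)=\exp(\tau^2\varphi(h))$. By \eqref{eq:betaphi}, $\theta(h)\varphi(h')=\sigma(h)\varphi(h')+\tau c(h,h')$, so \eqref{eq:phi2} gives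
\begin{align*}
w(h)\,\theta(h)\bigl(w(h')\bigr)&=\exp\bigl(\tau^2(\varphi(h)+\sigma(h)\varphi(h'))+\tau^3c(h,h')\bigr)\\
&=w(hh')\,\exp(\tau^3c(h,h'))=(1+\epsilon c(h,h'))\,w(hh'),
\end{align*}
where the last step uses $\tau^6=0$. Let $P(h)$ be the $R$-linear automorphism $v\mapsto w(h)\,\theta(h)(v)$ of $B_R$. Since $\theta(h)$ is multiplicative,
\[
P(h)P(h')v=w(h)\,\theta(h)\bigl(w(h')\bigr)\,\theta(hh')(v)=(1+\epsilon c(h,h'))\,P(hh')v .
\]
Hence $\rho_1(t,h)=t\,P(h)$ defines a representation of $E_c$ on the free $A$-module $B$, in which $\mathbb G_m$ acts by the weight $1$; here $P(e)=1$, because $\varphi(e)=0$ by $c(x,e)=0$.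

\emph{Step 3: an embedding.} Choose an embedding $H\to\mathrm{GL}_{m}$ over $k$, let $\rho_2$ be the composition $E_c\to H_A\to\mathrm{GL}_{m,A}$, and put $\rho=\rho_1\oplus\rho_2\colon E_c\to\mathrm{GL}_{n,A}$. Modulo $\epsilon$, the kernel of $\rho$ is trivial: $\rho_2$ forces $h=e$, and then $\rho_1(t,e)=t$ on the nonzero space $B/\epsilon B$ forces $t=1$. A homomorphism of affine algebraic groups over a field with trivial kernel is a closed immersion \cite[VI$_B$, Cor.~1.4.2]{SGA3}. So $\mathcal O(\mathrm{GL}_{n,A})\to\mathcal O(E_c)$ is surjective modulo $\epsilon$. Its cokernel $C$ satisfies $C=\epsilon C$, hence $C=\epsilon^2C=0$. Thus $\rho$ is a closed immersion. \qed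

\begin{remark}
The choice $\epsilon=\tau\cdot\tau^2$ keeps the denominators small. One factor $\tau$ makes the translation a translation by nilpotent elements. The factor $\tau^2$ goes to the exponential, so that $J^3=0$ and only $\frac12$ is needed. This is the only place where $p\ne2$ is used; the additivity of $p^s$-th powers uses only $p>0$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{RPV} \emph{Rational Points on Varieties}, \url{https://agorism.dev/book/math/ag/rational-points-on-varieties_bjorn-poonen.pdf}.
\bibitem{SGA3} SGA 3.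
\end{thebibliography}

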